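\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}


\title{Newton polytopes of $F$-polynomials\\ are indecomposable shard polytopes}

\begin{abstract}
For a cluster algebra of finite type with an acyclic initial seed, we prove that the Newton polytope of the $F$-polynomial of every non-initial cluster variable is Minkowski indecomposable and is a shard polytope of the Coxeter arrangement. This confirms Conjecture~154 of \cite{SP}, read for acyclic initial seeds. We also describe all shard polytopes of the shards that occur: up to translation and positive scaling, the Newton polytope is the only indecomposable one for its shard. The proof encodes a polytope by its edge lengths, one number for each wall of the Coxeter fan. The Newton polytopes turn out to be dual to the walls crossed by one gallery from the base chamber to its opposite, and stability of representations shows that all the walls they use lie in one shard per hyperplane.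
\end{abstract}

\section{The question and the answer}

\subsection{Shards}

Let $\Phi$ be a finite reduced crystallographic root system of rank $n$ with simple roots $\alpha_1,\dots,\alpha_n$, spanning the real vector space $V\cong\mathbb R^n$, and let $W$ be its Weyl group, generated by the simple reflections $s_1,\dots,s_n$. Let $N=|\Phi^+|$ be the number of positive roots. The height of a root is $\mathrm{ht}(\sum_im_i\alpha_i)=\sum_im_i$. The Coxeter arrangement $\mathcal H$ lives in the dual space $V^*$ and consists of the hyperplanes
\[
H_\beta=\{\varphi\in V^*:\varphi(\beta)=0\}\qquad(\beta\in\Phi^+).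
\]
The group $W$ acts on $V^*$ by $(w\varphi)(v)=\varphi(w^{-1}v)$. The base chamber is $C=\{\varphi:\varphi(\alpha_i)>0\text{ for all }i\}$, and the chambers are the cones $wC=\{\varphi:\varphi(w\alpha_i)>0\text{ for all }i\}$, $w\in W$. They are ordered by the right weak order, which is a lattice: $x\lessdot xs_i$ is a cover when $x\alpha_i>0$. In that case $xC$ and $xs_iC$ share a facet lying in $H_{x\alpha_i}$, and the root $x\alpha_i$ is positive on $xC$ and negative on $xs_iC$.

A \emph{lattice congruence} $\equiv$ is an equivalence relation on $W$ compatible with joins and meets. Its classes are intervals, and gluing the chambers in each class gives a complete fan, the \emph{quotient fan}. The pieces from which the walls of quotient fans are assembled are N.~Reading's \emph{shards}. They arise as follows. Let $X$ be a codimension-2 subspace that is an intersection of hyperplanes of $\mathcal H$, and let $\mathcal H_X$ be the set of hyperplanes containing $X$. The two hyperplanes bounding the region of $\mathcal H_X$ that contains $C$ are called \emph{basic} in $\mathcal H_X$. For every such $X$ and every non-basic $H\in\mathcal H_X$, remove $X$ from $H$.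 The closures of the connected components of what remains of $H$ after all removals are the shards contained in $H$.

A join-irreducible $j$ of the weak order covers a unique element $j_*$. The common facet of $jC$ and $j_*C$ lies in a unique shard $\Sigma(j)$, and $j\mapsto\Sigma(j)$ is a bijection from join-irreducibles to shards. A congruence \emph{contracts} $\Sigma(j)$ if $j\equiv j_*$. We use the following basic fact: \emph{the union of the walls of the quotient fan of $\equiv$ is the union of the shards not contracted by $\equiv$.} A shard $\Sigma$ \emph{forces} a shard $\Sigma'$ if every congruence that does not contract $\Sigma$ does not contract $\Sigma'$ either. Forcing is reflexive and transitive.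

\subsection{Shard polytopes}

Normal cones are taken with respect to maxima, and for a polytope $P\subset V$ and $\varphi\in V^*$ we write
\[
P^\varphi=\{v\in P:\varphi(v)=\max_P\varphi\}.
\]
A \emph{shard polytope} for a shard $\Sigma$ is a polytope $P\subset V$ such that the union of the walls of its normal fan
\begin{itemize}
\item contains $\Sigma$, and
\item is contained in the union of the shards forced by $\Sigma$.
\end{itemize}
Shard polytopes serve as Minkowski summands. The union of the walls of the normal fan of $P+Q$ is the union of those for $P$ and for $Q$. So if every uncontracted shard $\Sigma$ of a congruence has a shard polytope $P_\Sigma$, then the walls of the normal fan of $\sum_\Sigma P_\Sigma$ cover exactly the uncontracted shards, and $\sum_\Sigma P_\Sigma$ realizes the quotient fan. It is natural to ask for the simplest summands. A polytope $P$ is \emph{indecomposable} if whenever $P=Q+R$ with polytopes $Q,R$, each of $Q$ and $R$ is a translate of $\lambda P$ for some $\lambda\ge0$.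

\subsection{$F$-polynomials and the main results}

Consider a cluster algebra of finite type with principal coefficients at an initial seed whose exchange matrix $B=(b_{ij})$ is acyclic. Let $A=A(B)$ be its Cartan companion, $a_{ii}=2$ and $a_{ij}=-|b_{ij}|$ for $i\ne j$. As in the setting of the question, $A$ is a Cartan matrix of finite type. Let $\Phi$ be the finite root system with Cartan matrix $A$, in the convention $a_{ij}=\langle\alpha_i^\vee,\alpha_j\rangle$, so that $s_i\alpha_j=\alpha_j-a_{ij}\alpha_i$. Every cluster variable has an $F$-polynomial in $y_1,\dots,y_n$; it is the constant $1$ for the initial cluster variables, which we disregard. Identify the exponent vector $m$ of $y^m$ with $\sum_im_i\alpha_i\in V$. The Newton polytope $\mathrm{Newt}(F)$ of an $F$-polynomial is then a polytope in $V$.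

In type $A$, shard polytopes are Newton polytopes of $F$-polynomials of cluster variables with respect to acyclic initial seeds \cite{SP}. Conjecture~154 of \cite{SP} asserts that in any finite type cluster algebra, Newton polytopes of $F$-polynomials are indecomposable shard polytopes. Its wording does not specify the initial seed; following the type $A$ context, we read it for acyclic initial seeds. Acyclicity enters already in the definition of $\Phi$: the exchange matrix of an oriented 3-cycle is obtained from type $A_3$ by one mutation, but its Cartan companion kills $(1,1,1)$ and so is not of finite type.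

\begin{theorem}\label{thm:main}
Let $B$ be acyclic of finite type, with root system $\Phi$ as above. There are an ordering $\beta_1,\dots,\beta_N$ of $\Phi^+$ and a labeling $F_1,\dots,F_N$ of the $F$-polynomials of the non-initial cluster variables such that $\mathrm{Newt}(F_m)$ is indecomposable and is a shard polytope for the shard
\begin{equation}\label{eq:shard}
\Sigma_{\beta_m}=\{\varphi\in H_{\beta_m}:\varphi(e)\le0\text{ for all exponents }e\text{ of }F_m\}.
\end{equation}
\end{theorem}

So Conjecture~154, in this reading, is true. The second theorem describes all shard polytopes of these shards.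

\begin{theorem}\label{thm:all}
Write $P_{\beta_m}=\mathrm{Newt}(F_m)$ in Theorem~\ref{thm:main}.
\begin{enumerate}
\item[(1)] Every polytope $Q$ whose normal fan has all its walls in $\bigcup_\delta\Sigma_\delta$ is a translate of $\sum_\delta\lambda_\delta P_\delta$ with unique $\lambda_\delta\ge0$.
\item[(2)] The set $\{\Sigma_\delta\}_{\delta\in\Phi^+}$, one shard in each hyperplane, is the set of uncontracted shards of a lattice congruence.
\item[(3)] The shard polytopes for $\Sigma_\gamma$ are exactly the translates of sums $\sum\lambda_\delta P_\delta$ over those $\delta$ for which $\Sigma_\delta$ is forced by $\Sigma_\gamma$, with $\lambda_\delta\ge0$ and $\lambda_\gamma>0$. So $P_\gamma$ is the unique indecomposable shard polytope for $\Sigma_\gamma$ up to translation and positive scaling.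
\end{enumerate}
\end{theorem}

\begin{remark}
Whether $P$ is a shard polytope for \emph{some} shard does not depend on the choice of maxima over minima. With minima, normal fans are replaced by their negatives. The subspaces removed from the hyperplanes are stable under $-1$, so $-\Sigma$ is a shard whenever $\Sigma$ is. Let $w_\circ$ be the longest element of $W$. Then $-wC=ww_\circ C$, and $w\mapsto ww_\circ$ is an anti-automorphism of the weak order, because it complements the set of hyperplanes separating a chamber from $C$. Hence negation maps quotient fans to quotient fans, and $\Sigma$ forces $\Sigma'$ if and only if $-\Sigma$ forces $-\Sigma'$.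
\end{remark}

\section{The case $A_2$ by hand}\label{sec:A2}

Let $b_{12}=1$ and $b_{21}=-1$, with positive roots $\alpha_1$, $\alpha_1+\alpha_2$, $\alpha_2$. The non-initial $F$-polynomials are
\[
F_1=1+y_1,\qquad F_2=1+y_1+y_1y_2,\qquad F_3=1+y_2,
\]
and their Newton polytopes are the segment $[0,\alpha_1]$, the triangle with vertices $0,\alpha_1,\alpha_1+\alpha_2$, and the segment $[0,\alpha_2]$. The arrangement consists of three lines, cut by the origin into six rays (Figure~\ref{fig:A2}). Only $H_{\alpha_1+\alpha_2}$ is non-basic at the origin, so there are four shards: the lines $H_{\alpha_1}=\tau_1\cup\tau_1'$ and $H_{\alpha_2}=\tau_3\cup\tau_3'$, and the two rays $\tau_2$ and $\tau_2'$.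

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.15]
\draw[very thick] (0,0)--(-1.6,1.6) node[above left] {$\tau_2:\,1$};
\draw (0,0)--(0,1.9) node[above] {$\tau_1:\,0$};
\draw (0,0)--(-1.9,0) node[left] {$\tau_3:\,0$};
\draw[very thick] (0,0)--(1.9,0) node[right] {$\tau_3':\,1$};
\draw[dashed] (0,0)--(1.6,-1.6) node[below right] {$\tau_2':\,0$};
\draw[very thick] (0,0)--(0,-1.9) node[below] {$\tau_1':\,1$};
\node at (1.1,1.1) {$C$};
\node at (-0.55,1.45) {$s_1C$};
\node at (-1.5,0.55) {$s_1s_2C$};
\node at (-1.1,-1.1) {$-C$};
\node at (1.6,-0.6) {$s_2C$};
\node at (0.65,-1.5) {$s_2s_1C$};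
\end{tikzpicture}
\caption{The Coxeter arrangement of type $A_2$, in the coordinates $(\varphi(\alpha_1),\varphi(\alpha_2))$. The number after each ray is the edge length of the triangle $\mathrm{Newt}(1+y_1+y_1y_2)$ there, in units of the root normal to the ray. The thick rays are the walls of its normal fan; the dashed ray is the one shard that none of the three Newton polytopes uses.}\label{fig:A2}
\end{figure}

Let $P\subset V$ be a polytope the walls of whose normal fan lie in these three lines. Crossing a ray $\tau\subset H_\beta$ from the side $\beta<0$ to the side $\beta>0$ changes the maximizing vertex of $P$ by $\ell(\tau)\beta$ with $\ell(\tau)\ge0$. Walking from $C$ to $-C$ on either side of the origin gives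
\[
\ell(\tau_1)\alpha_1+\ell(\tau_2)(\alpha_1+\alpha_2)+\ell(\tau_3)\alpha_2
=\ell(\tau_1')\alpha_1+\ell(\tau_2')(\alpha_1+\alpha_2)+\ell(\tau_3')\alpha_2 .
\]
Suppose that $P$ does not use the shard $\tau_2'$, that is, $\ell(\tau_2')=0$. Then $\ell(\tau_1')=\ell(\tau_1)+\ell(\tau_2)$ and $\ell(\tau_3')=\ell(\tau_3)+\ell(\tau_2)$, so $P$ is determined up to translation by the three numbers $\ell(\tau_1),\ell(\tau_2),\ell(\tau_3)$. For the three Newton polytopes these are $(1,0,0)$, $(0,1,0)$, $(0,0,1)$. Hence \emph{every} such polytope avoiding $\tau_2'$ is, up to translation, a unique nonnegative combination of the Newton polytopes. A summand of a Newton polytope also avoids $\tau_2'$, and its triple is coordinatewise at most a unit vector; so each Newton polytope is indecomposable. The two segments are shard polytopes for the lines $H_{\alpha_1}$ and $H_{\alpha_2}$. The walls of the normal fan of the triangle are $\tau_2$, $\tau_1'$ and $\tau_3'$. The last two lie in the shards $H_{\alpha_1}$ and $H_{\alpha_2}$, which are forced by $\tau_2$ (Lemma~\ref{lem:forcing}), so the triangle is a shard polytope for $\tau_2$.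

The general proof follows this computation. Section~\ref{sec:edge} turns it into a criterion, valid for any suitable choice of one shard, one wall and one polytope per positive root. To apply the criterion we must find the gallery that replaces $C,\,s_1C,\,s_1s_2C,\,-C$, and explain why $\tau_2'$ is never used. Both come from representation theory. The gallery lists the indecomposable representations in an order compatible with homomorphisms (Section~\ref{sec:rep}), and the Newton polytopes are those of their submodules (Section~\ref{sec:F}). The shards that are used are closures of stability regions (Sections~\ref{sec:stab} and~\ref{sec:main}): here the representation with dimension vector $\alpha_1+\alpha_2$ has as its only nonzero proper submodule the simple one with dimension vector $\alpha_1$, so it is stable where $\varphi(\alpha_1+\alpha_2)=0$ and $\varphi(\alpha_1)<0$. This is the relative interior of $\tau_2$.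

\section{Edge lengths on walls}\label{sec:edge}

\subsection{Walls, shards and polygons}

From now on a \emph{wall} is a closed codimension-1 cone of the Coxeter fan, unless we speak of the walls of another fan. For a shard $\Sigma\subset H$ let $\Sigma^\circ$ be the component, open in $H$, of which it is the closure. It is convex, since only subspaces of codimension 1 in $H$ were removed.

\begin{lemma}\label{lem:walls}
\textup{(a)} The relative interior of a wall $\tau$ lies in $\Sigma^\circ$ for exactly one shard $\Sigma$ and is disjoint from all other shards. Each shard is a union of walls.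

\textup{(b)} Let $x\lessdot y$ be a cover with common wall $\tau$, and let $\equiv$ be a congruence. Then $x\not\equiv y$ if and only if the shard containing $\tau$ is uncontracted.
\end{lemma}

\begin{proof}
(a) The set $\mathrm{relint}\,\tau$ is connected and meets only one hyperplane $H$ of $\mathcal H$, so it avoids the removed subspaces and lies in one component $\Sigma^\circ$. It does not meet shards in other hyperplanes, and it does not meet the closures of the other components of $H$, because $\Sigma^\circ$ is open in $H$ and disjoint from these components. The relative interiors of walls are dense in $\Sigma^\circ$, so $\Sigma$ is the union of the walls whose relative interiors lie in $\Sigma^\circ$.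

(b) We have $x\not\equiv y$ if and only if $\tau$ lies in the union of the walls of the quotient fan, which is the union of the uncontracted shards. By (a) this happens if and only if the shard containing $\tau$ is one of them.
\end{proof}

We say that $\equiv$ \emph{contracts} a cover $x\lessdot y$ if $x\equiv y$.

Let $\kappa$ be a codimension-2 cone of the Coxeter fan, let $X$ be its span, and let $\Phi_X$ be the set of roots vanishing on $X$, a root system of rank 2 with positive roots $\Phi_X^+=\Phi_X\cap\Phi^+$. The basic hyperplanes of $\mathcal H_X$ are those of the two simple roots of $\Phi_X^+$, which we call the \emph{basic roots}. Every other root of $\Phi_X^+$ is a combination of the two basic roots with positive integer coefficients, so it has larger height than both.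

The chambers whose closures contain $\kappa$ form a coset $uW_J$ with $|J|=2$ and $u$ minimal. It is the interval $[u,t]$ with $t=uw_\circ(J)$, and it is a polygon: it consists of two chains
\[
u\lessdot a_1\lessdot\cdots\lessdot c_1\lessdot t,\qquad u\lessdot a_2\lessdot\cdots\lessdot c_2\lessdot t,
\qquad a_1\vee a_2=t,\quad c_1\wedge c_2=u
\]
(with $a_1=c_1$ and $a_2=c_2$ if $|\Phi_X^+|=2$). Conversely, if $x\lessdot a$ and $x\lessdot y$ are distinct covers, then $[x,a\vee y]$ is such a polygon, and dually. Let $\delta_1,\dots,\delta_r$ be the roots of $\Phi_X^+$ in the order in which the first chain crosses their hyperplanes; the second chain crosses them in reverse order. The basic roots are $\delta_1$ and $\delta_r$. Let $\tau_i$ and $\tau_i'$ be the walls in $H_{\delta_i}$ crossed by the first and by the second chain. The walls in basic (non-basic) hyperplanes are the basic (non-basic) walls at $\kappa$.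

\begin{lemma}\label{lem:forcing}
If a basic wall at $\kappa$ lies in $\Sigma$ and a non-basic wall at $\kappa$ lies in $\Sigma'$, then $\Sigma'$ forces $\Sigma$, and $\Sigma'$ lies in the hyperplane of a root of larger height than that of $\Sigma$.
\end{lemma}

\begin{proof}
The heights were compared above. Let $\equiv$ contract $\Sigma$; we must show that it contracts $\Sigma'$. By Lemma~\ref{lem:walls}(b) it contracts the cover across a basic wall and it is enough to show that it contracts all covers across non-basic walls. The covers across basic walls are the two bottom and the two top covers of the polygon. Exchanging the chains and passing to the dual order, we may assume that the contracted one is $u\lessdot a_1$. Then $a_2=u\vee a_2\equiv a_1\vee a_2=t$. Classes are convex, so the chain from $a_2$ to $t$ is contracted; in particular $c_2\equiv t$. Hence $u=c_1\wedge c_2\equiv c_1\wedge t=c_1$, and the chain from $u$ to $c_1$ is contracted. All covers across non-basic walls lie in these two chains.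
\end{proof}

\subsection{Deformations}

A \emph{deformation} is a polytope $P\subset V$ whose normal fan is a coarsening of the Coxeter fan; equivalently, for each chamber $D$ one vertex $v_D$ is the unique maximizer on $P$ of every $\varphi\in D$. For any $\varphi\in V^*$, the vertices of $P^\varphi$ are among the $v_D$ with $\varphi\in\overline D$: a vertex of $P^\varphi$ is the maximizer of some $\varphi+\varepsilon\eta$ with $\eta$ generic and $\varepsilon>0$ small, and this functional lies in a chamber whose closure contains $\varphi$.

Let the wall $\tau\subset H_\gamma$, $\gamma\in\Phi^+$, separate the chamber $D$, on which $\gamma>0$, from $D'$. For $\varphi\in\mathrm{relint}\,\tau$ we get $P^\varphi=[v_{D'},v_D]$. Every such $\varphi$ is constant on this segment, and these $\varphi$ span $H_\gamma$, so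
\[
v_D-v_{D'}=\ell_P(\tau)\,\gamma,
\]
and $\ell_P(\tau)\ge0$ because $v_D$ is the maximizer on $D$. We call $\ell_P$ the \emph{edge length function} of $P$. It has the following properties.
\begin{itemize}
\item $\ell_{P+Q}=\ell_P+\ell_Q$, and $\ell_P=\ell_Q$ if and only if $P$ and $Q$ are translates, because $P$ is the convex hull of the points $v_D$.
\item The union of the walls of the normal fan of $P$ is the union of the walls $\tau$ with $\ell_P(\tau)>0$. Indeed, on these $P^\varphi$ is not a point. If $\varphi$ lies in none of them, the chambers whose closures contain $\varphi$ are connected by galleries through walls containing $\varphi$, so they have the same $v_D$, and $P^\varphi$ is a point.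
\item At every codimension-2 cone $\kappa$, computing $v_{uC}-v_{tC}$ along both chains of the polygon gives
\begin{equation}\label{eq:balance}
\sum_{i=1}^r\ell(\tau_i)\delta_i=\sum_{i=1}^r\ell(\tau_i')\delta_i
\end{equation}
for $\ell=\ell_P$.
\end{itemize}
A real function $\ell$ on the set of walls is \emph{balanced} if \eqref{eq:balance} holds at every $\kappa$. Linear combinations of edge length functions are balanced.

The next lemma says that a balanced function can vary along a shard only under the influence of a shard of larger height that forces it. In Section~\ref{sec:A2}, the shard $\tau_2$ made $\ell$ vary along $H_{\alpha_1}$ and $H_{\alpha_2}$.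

\begin{lemma}\label{lem:vary}
Let $\ell$ be balanced and not constant on the walls in a shard $\Sigma$. Then there is a shard $\Sigma'$ forcing $\Sigma$, in the hyperplane of a root of larger height, with $\ell\not\equiv0$ on the walls in $\Sigma'$.
\end{lemma}

\begin{proof}
Let $\Sigma\subset H$. Any two walls of $\Sigma$ are joined by a generic segment in the convex set $\Sigma^\circ$, which crosses only relative interiors of walls and of codimension-2 cones. So there are two walls of $\Sigma$ with different values of $\ell$ that meet along a codimension-2 cone $\kappa$ with $\mathrm{relint}\,\kappa\cap\Sigma^\circ\ne\emptyset$. Then $X=\mathrm{span}\,\kappa$ was not removed from $H$, so $H$ is basic in $\mathcal H_X$, say $H=H_{\delta_1}$ (the case $H_{\delta_r}$ is the same), and the two walls are $\tau_1,\tau_1'$. If $\ell$ vanished on all non-basic walls at $\kappa$, then \eqref{eq:balance} would read $\ell(\tau_1)\delta_1+\ell(\tau_r)\delta_r=\ell(\tau_1')\delta_1+\ell(\tau_r')\delta_r$, and independence of $\delta_1,\delta_r$ would give $\ell(\tau_1)=\ell(\tau_1')$. So $\ell\ne0$ on a non-basic wall at $\kappa$. Its shard $\Sigma'$ has the required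 properties by Lemma~\ref{lem:forcing}.
\end{proof}

\subsection{A criterion}

\begin{proposition}\label{prop:criterion}
For each $\gamma\in\Phi^+$ let $\Sigma_\gamma\subset H_\gamma$ be a shard, $\tau_\gamma\subset\Sigma_\gamma$ a wall, and $P_\gamma$ a deformation such that
\begin{enumerate}
\item[(i)] $\ell_{P_\gamma}$ vanishes on all walls outside $\bigcup_\delta\Sigma_\delta$;
\item[(ii)] $\ell_{P_\gamma}(\tau_\gamma)=1$, and $\ell_{P_\gamma}(\tau_\delta)=0$ for $\delta\ne\gamma$.
\end{enumerate}
Then:
\begin{enumerate}
\item[(a)] $P_\gamma$ is a shard polytope for $\Sigma_\gamma$, and $\ell_{P_\gamma}=1$ on all walls in $\Sigma_\gamma$;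
\item[(b)] $P_\gamma$ is indecomposable;
\item[(c)] every deformation $Q$ with $\ell_Q=0$ on all walls outside $\bigcup_\delta\Sigma_\delta$ is a translate of $\sum_\delta\ell_Q(\tau_\delta)P_\delta$.
\end{enumerate}
\end{proposition}

Here a wall is \emph{outside} $\bigcup_\delta\Sigma_\delta$ if it is not contained in this union; by Lemma~\ref{lem:walls}(a) this means that it is contained in none of the $\Sigma_\delta$.

\begin{proof}
We first show:

\smallskip\noindent
$(*)$ \emph{Let $\ell$ be balanced and zero on all walls outside $\bigcup_\delta\Sigma_\delta$, and let $\ell\not\equiv0$ on the walls in a shard $\Sigma$. Then there is $\delta$ with $\ell(\tau_\delta)\ne0$ such that $\Sigma_\delta$ forces $\Sigma$, and either $\Sigma=\Sigma_\delta$ or $\delta$ has larger height than the root of $\Sigma$.}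

\smallskip
Starting from $\Sigma$, apply Lemma~\ref{lem:vary} as long as $\ell$ is not constant on the current shard. Heights increase, so we stop, at a shard on which $\ell$ is a nonzero constant. This shard contains a wall with $\ell\ne0$, which lies in some $\Sigma_\delta$; by Lemma~\ref{lem:walls}(a) the shard is $\Sigma_\delta$. Then $\ell(\tau_\delta)\ne0$, and $\Sigma_\delta$ forces $\Sigma$ by transitivity.

(a) Apply $(*)$ to $\ell=\ell_{P_\gamma}$. By (ii), the root $\delta$ obtained is always $\gamma$. So every shard containing a wall with $\ell_{P_\gamma}>0$ is forced by $\Sigma_\gamma$. If $\ell_{P_\gamma}$ were not constant on $\Sigma_\gamma$, Lemma~\ref{lem:vary} would give a shard of a root of height greater than $\mathrm{ht}(\gamma)$ on which $\ell_{P_\gamma}\not\equiv0$, and $(*)$ applied to that shard would give $\mathrm{ht}(\gamma)>\mathrm{ht}(\gamma)$. So $\ell_{P_\gamma}$ is constant on $\Sigma_\gamma$, equal to $\ell_{P_\gamma}(\tau_\gamma)=1$. The walls of the normal fan of $P_\gamma$ therefore cover $\Sigma_\gamma$ and lie in the union of the shards forced by it.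

(c) The function $\ell_Q-\sum_\delta\ell_Q(\tau_\delta)\ell_{P_\delta}$ is balanced, zero on walls outside $\bigcup_\delta\Sigma_\delta$, and zero at every $\tau_\delta$. By $(*)$ it is $0$.

(b) Let $P_\gamma=Q+R$. The normal fans of $Q$ and $R$ are coarsenings of that of $P_\gamma$, so $Q$ and $R$ are deformations with $0\le\ell_Q,\ell_R\le\ell_{P_\gamma}$. In particular $\ell_Q$ vanishes outside $\bigcup_\delta\Sigma_\delta$ and at $\tau_\delta$ for $\delta\ne\gamma$. By (c), $Q$ is a translate of $\ell_Q(\tau_\gamma)P_\gamma$; likewise $R$.
\end{proof}

It remains to produce such data with $P_\gamma$ the Newton polytopes.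

\section{Representations of species}\label{sec:rep}

The matrix $B$ need not be skew-symmetric, so we use representations over several fields. Finite fields supply the extensions needed.

\subsection{Species and the Euler form}

Let $d_1,\dots,d_n$ be positive integers with $d_ia_{ij}=d_ja_{ji}$, equivalently $d_i|b_{ij}|=d_j|b_{ji}|$. Let $\Gamma$ be the quiver with vertices $1,\dots,n$ and an arrow $j\to i$ if and only if $b_{ij}>0$. It is acyclic, and the underlying graph is the Dynkin diagram of $\Phi$, a forest. Fix a finite field $k=\mathbb F_q$ and put $k_i=\mathbb F_{q^{d_i}}$ inside an algebraic closure. For adjacent $i,j$ finite type gives $\min(|b_{ij}|,|b_{ji}|)=1$. If $|b_{ij}|=1$, then $d_i=d_j|b_{ji}|$ and $k_i\supseteq k_j$; so one of the two fields contains the other. Let $k_{ij}=k_{ji}$ be the larger one. In both cases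
\begin{equation}\label{eq:dims}
\dim_{k_i}k_{ij}=|b_{ij}| .
\end{equation}

A \emph{representation} (or module) $M$ of $\Gamma$ consists of finite-dimensional $k_i$-spaces $M_i$ and, for each arrow $j\to i$, a $k_i$-linear map $M_j\otimes_{k_j}k_{ij}\to M_i$. Representations form the category of finite-dimensional modules over a finite-dimensional hereditary $k$-algebra. Put
\[
\dim M=\sum_i(\dim_{k_i}M_i)\,\alpha_i\in V,\qquad \hom(M,M')=\dim_k\mathrm{Hom}(M,M'),\qquad \varphi(M)=\varphi(\dim M).
\]
Let $S_i$ be the simple module at $i$, with $\dim S_i=\alpha_i$. It is projective if and only if $i$ is a sink, and injective if and only if $i$ is a source.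

The standard exact sequence
\[
0\to\mathrm{Hom}(M,M')\to\bigoplus_i\mathrm{Hom}_{k_i}(M_i,M_i')\to\bigoplus_{j\to i}\mathrm{Hom}_{k_i}(M_j\otimes_{k_j} k_{ij},M_i')\to\mathrm{Ext}^1(M,M')\to0
\]
and \eqref{eq:dims} give $\hom(M,M')-\dim_k\mathrm{Ext}^1(M,M')=\langle\dim M,\dim M'\rangle_\Gamma$ with
\[
\langle x,y\rangle_\Gamma=\sum_id_ix_iy_i-\sum_{j\to i}d_i|b_{ij}|x_jy_i .
\]
The symmetrization of this Euler form is the $W$-invariant positive definite form with $(\alpha_i,\alpha_j)=d_ia_{ij}$.

For a sink $s$ of $\Gamma$ let $\sigma_s\Gamma$ be $\Gamma$ with all arrows at $s$ reversed (the fields $k_i$ are kept). The Euler forms are related by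
\begin{equation}\label{eq:euler}
\langle s_sx,s_sy\rangle_{\sigma_s\Gamma}=\langle x,y\rangle_\Gamma .
\end{equation}
To see this, write $x=x^\circ+x_s\alpha_s$ with $x^\circ$ having no $\alpha_s$-component, and similarly $y$. Since $-d_s|b_{sj}|=(\alpha_s,\alpha_j)$ for the neighbors $j$ of $s$,
\begin{align*}
\langle x,y\rangle_\Gamma&=\langle x^\circ,y^\circ\rangle_\Gamma+d_sx_sy_s+y_s(x^\circ,\alpha_s),\\
\langle x,y\rangle_{\sigma_s\Gamma}&=\langle x^\circ,y^\circ\rangle_\Gamma+d_sx_sy_s+x_s(\alpha_s,y^\circ).
\end{align*}
Moreover $d_s(s_sx)_s=-d_sx_s-(x^\circ,\alpha_s)$, and likewise for $y$. Hence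
\begin{align*}
\langle s_sx,s_sy\rangle_{\sigma_s\Gamma}
&=\langle x^\circ,y^\circ\rangle_\Gamma+(s_sx)_s\big(d_s(s_sy)_s+(\alpha_s,y^\circ)\big)\\
&=\langle x^\circ,y^\circ\rangle_\Gamma-d_s(s_sx)_sy_s=\langle x,y\rangle_\Gamma .
\end{align*}

\subsection{Reflection functors and the indecomposables}

Let $s$ be a sink of $\Gamma$. For a representation $M$ of $\Gamma$ put $(\mathcal R_sM)_j=M_j$ for $j\ne s$ and
\[
(\mathcal R_sM)_s=\ker\Big(\bigoplus_jM_j\otimes_{k_j}k_{sj}\to M_s\Big),
\]
the sum over the neighbors $j$ of $s$. This is a representation of $\sigma_s\Gamma$: the space $\mathrm{Hom}_{k_j}(k_{sj},k_j)$ is one-dimensional over $k_{sj}$, and identifying it with $k_{sj}$ gives natural isomorphisms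
\begin{equation}\label{eq:adj}
\mathrm{Hom}_{k_s}(U,\,Y\otimes_{k_j}k_{sj})\cong\mathrm{Hom}_{k_j}(U\otimes_{k_s}k_{sj},\,Y)
\end{equation}
for $k_s$-spaces $U$ and $k_j$-spaces $Y$; the maps for the new arrows $s\to j$ correspond to the components of the inclusion of the kernel.

We use the following theorem of Dlab and Ringel \cite{DR}. \emph{The functor $\mathcal R_s$ is an equivalence from the representations of $\Gamma$ without summand $S_s$ to the representations of $\sigma_s\Gamma$ without summand $S_s'$, the simple module of $\sigma_s\Gamma$ at $s$. It acts on dimension vectors by $s_s$.} (For the last statement, note that for such $M$ the map to $M_s$ is surjective, since a complement of its image would split off as a sum of copies of $S_s$. So the kernel has dimension $\sum_j|b_{sj}|x_j-x_s=(s_sx)_s$ with $x=\dim M$.)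

\begin{lemma}\label{lem:gabriel}
The map $M\mapsto\dim M$ is a bijection from isomorphism classes of indecomposable representations to $\Phi^+$.
\end{lemma}

\begin{proof}
Number the vertices so that $j\to i$ implies $i<j$. Then $1$ is a sink, and $2,\dots,n,1$ is such a numbering for $\sigma_1\Gamma$. So, reflecting successively along the periodic sequence $1,\dots,n,1,\dots,n,\dots$, each vertex is a sink at its turn.

Let $c=s_n\cdots s_1$. It has no nonzero fixed vector: if $cx=x$, then $s_1x=s_2\cdots s_nx$, so $s_1x-x=s_2\cdots s_nx-x$ lies in $\mathbb R\alpha_1\cap\mathrm{span}(\alpha_2,\dots,\alpha_n)=0$. Hence $s_1x=x$ and $s_2\cdots s_nx=x$, and inductively all $s_ix=x$, so $x=0$. Since $c$ has finite order, the sum over any $c$-orbit is fixed and hence $0$. So for every $x\ne0$ with nonnegative coordinates some $c^px$, $p>0$, has a negative coordinate. In particular, for $\beta\in\Phi^+$ there is a first step $r(\beta)$ at which the successive reflections make $\beta$ negative. Just before this step the root is the simple root being reflected, so $r(\beta)$ determines $\beta$.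

Let $M$ be indecomposable and apply the reflection functors successively. As long as the current module is not the simple $S_s$ at the sink $s$ being reflected, we obtain an indecomposable module with reflected dimension vector. This cannot go on forever, since dimension vectors are nonnegative. So just before some step $r$ the module is $S_s$. Thus $\dim M$ is a root, it is positive, $r=r(\dim M)$, and $M$ is recovered from $r$ by the inverse equivalences.

Conversely, let $\beta\in\Phi^+$. Start with $S_s$ just before step $r(\beta)$ and apply the inverse equivalences. As long as this is possible, we obtain indecomposable modules whose dimension vectors are the roots obtained from $\beta$ by the successive reflections, in reverse order. These roots are all positive before step $r(\beta)$. The inverse of a reflection at $s'$ is undefined only at the simple $S'_{s'}$; but if this module occurred, the root one step earlier would be $s_{s'}\alpha_{s'}=-\alpha_{s'}$, which is not positive. So the process reaches the start, and the result is an indecomposable with dimension vector $\beta$.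
\end{proof}

Write $M_\beta$ for the indecomposable with dimension vector $\beta$.

\subsection{Directed orders and reduced words}

Call a list $X_1,\dots,X_N$ of all indecomposables, one from each isomorphism class, \emph{directed} if $\mathrm{Hom}(X_q,X_p)=0$ for $q>p$. Such lists exist: order the $M_\beta$ by increasing $r(\beta)$. If $q>p$, then just before step $r(\dim X_p)$ the module $X_p$ has become a simple projective $S_s$, and $X_q$ an indecomposable $Y\not\cong S_s$. Equivalences preserve Hom-spaces, and a nonzero map $Y\to S_s$ would be a split epimorphism, so there is none.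

Fix a directed order. We extract a word from it.

\emph{$X_1$ is simple projective.} Some indecomposable projective $P$ has a nonzero map to $X_1$, so $P\cong X_1$ by directedness. An indecomposable summand of $\mathrm{rad}\,P$ would be some $X_q$ with $q>1$ and a nonzero map to $X_1$; so $\mathrm{rad}\,P=0$. Hence $X_1=S_{i_1}$ with $i_1$ a sink.

\emph{Reflection shifts the list.} Put $X_q'=\mathcal R_{i_1}X_q$ for $q\ge2$. Then
\begin{equation}\label{eq:shift}
X_2',\dots,X_N',S_{i_1}'\quad\text{is a directed order for }\sigma_{i_1}\Gamma .
\end{equation}
Indeed $\mathcal R_{i_1}$ preserves Hom-spaces between modules without summand $S_{i_1}$. Moreover $S_{i_1}'$ is simple injective, so a nonzero map from it to an indecomposable is a split monomorphism, hence an isomorphism.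

Iterating, we obtain vertices $i_1,\dots,i_N$ and quivers $\Gamma_0=\Gamma$, $\Gamma_m=\sigma_{i_m}\Gamma_{m-1}$, where $i_m$ is a sink of $\Gamma_{m-1}$ and $X_m$ becomes $S_{i_m}$ after $m-1$ reflections. With $w_m=s_{i_1}\cdots s_{i_m}$,
\begin{equation}\label{eq:beta}
\beta_m:=\dim X_m=w_{m-1}\alpha_{i_m}.
\end{equation}
So $w_{m-1}C$ and $w_mC$ are adjacent along $H_{\beta_m}$. By Lemma~\ref{lem:gabriel} the $\beta_m$ are all the positive roots, each once. The gallery $C=w_0C,w_1C,\dots,w_NC$ therefore crosses each hyperplane exactly once, and
\begin{equation}\label{eq:signs}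
\text{on } w_mC:\qquad \varphi(\beta_q)<0\ \ (q\le m),\qquad \varphi(\beta_q)>0\ \ (q>m).
\end{equation}
In particular $s_{i_1}\cdots s_{i_N}$ is a reduced word for $w_\circ$.

After $a-1$ reflections $X_a$ is the simple projective $S_{i_a}$, so that $\mathrm{Ext}^1$ from it vanishes, while Hom-spaces among $X_a,\dots,X_N$ and, by \eqref{eq:euler}, the Euler form are preserved. Hence $\mathrm{End}(X_a)\cong k_{i_a}$ is a field, and
\begin{equation}\label{eq:hom}
\hom(X_a,X_b)=\langle\beta_a,\beta_b\rangle_\Gamma\ \ (a\le b),\qquad \hom(X_a,X_b)=0\ \ (a>b).
\end{equation}
Finally, \emph{occurrences of adjacent vertices in the word alternate}: a vertex that has been reflected is a source and becomes a sink again only after each of its neighbors has been reflected.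

\subsection{Almost split sequences}

The recursion for $F$-polynomials in Section~\ref{sec:F} involves the latest cluster variable at each vertex. For $1\le m\le N$ let $m^-(i)$ be the last $q<m$ with $i_q=i$, and let $m^-=m^-(i_m)$. Put $X_{m^-(i)}=0$ or $X_{m^-}=0$ if there is no such $q$, and let
\[
E_m=\bigoplus_{i\ne i_m}X_{m^-(i)}^{|b_{i\,i_m}|} .
\]
We show that these modules form almost split sequences. Recall the definitions. For an indecomposable module $Z$, a map $g:E\to Z$ is \emph{right almost split} if it is not a split epimorphism and every map $Y\to Z$ that is not a split epimorphism factors through $g$; it is \emph{minimal} if $E$ has the smallest possible dimension. A minimal right almost split map exists and is unique up to isomorphism. If $Z$ is projective, it is the inclusion $\mathrm{rad}\,Z\to Z$. Otherwise it is surjective, its kernel $K$ is indecomposable, and $0\to K\to E\to Z\to0$ is the \emph{almost split sequence}: it does not split, and every map $K\to Y$ that is not a split monomorphism extends to $E$.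

\begin{lemma}\label{lem:ass}
If $m^-$ exists, there is an almost split sequence $0\to X_{m^-}\to E_m\to X_m\to0$. Otherwise $X_m$ is projective with radical isomorphic to $E_m$.
\end{lemma}

\begin{proof}
Put $s=i_m$. We compute $\hom(X_p,-)$ on the modules involved and compare with the minimal right almost split map.

\emph{A root identity.} Let $0\le p'<m$ be such that $s$ does not occur in the positions $q$ with $p'<q<m$. Let $\omega_1,\dots,\omega_n$ be the basis of $V$ dual to the simple coroots. Then $\alpha_s=\sum_ia_{is}\omega_i$, and $w_q\omega_i=w_{q-1}\omega_i$ if $i\ne i_q$, while $w_q\omega_{i_q}=w_{q-1}(\omega_{i_q}-\alpha_{i_q})=w_{q-1}\omega_{i_q}-\beta_q$. By alternation each neighbor of $s$ occurs at most once in the positions between $p'$ and $m$. So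
\begin{equation}\label{eq:root}
\beta_m=w_{m-1}\alpha_s=w_{p'}\alpha_s+\sum_{i\ne s:\ m^-(i)>p'}|b_{is}|\,\beta_{m^-(i)} .
\end{equation}
If $m^-$ exists, take $p'=m^-$. By alternation all neighbors of $s$ occur between $m^-$ and $m$, and $w_{m^-}\alpha_s=-w_{m^--1}\alpha_s=-\beta_{m^-}$. Hence
\begin{equation}\label{eq:dimE}
\beta_m+\beta_{m^-}=\dim E_m .
\end{equation}

\emph{Claim.} For all $p$,
\begin{equation}\label{eq:homid}
\hom(X_p,X_m)-\hom(X_p,E_m)+\hom(X_p,X_{m^-})=\begin{cases}\dim_k\mathrm{End}(X_m)&p=m,\\0&p\ne m.\end{cases}
\end{equation}
We use \eqref{eq:hom}. If $p\ge m$, the second and third terms vanish, and so does the first unless $p=m$. If $m^-$ exists and $p\le m^-$, all summands involved have indices $\ge p$, so by \eqref{eq:dimE} the left side is $\langle\beta_p,\beta_m-\dim E_m+\beta_{m^-}\rangle_\Gamma=0$. There remains the case $p<m$ with $p>m^-$ or $m^-$ not existing. The third term is $0$, and $s$ does not occur in the positions $p,\dots,m-1$. Only the summands $X_{m^-(i)}$ with $m^-(i)\ge p$ contribute to the second term. So \eqref{eq:root} with $p'=p-1$ shows that the left side is $\langle\beta_p,w_{p-1}\alpha_s\rangle_\Gamma$.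 By \eqref{eq:beta} and \eqref{eq:euler} this equals $\langle\alpha_{i_p},\alpha_s\rangle_{\Gamma_{p-1}}$, which vanishes because $i_p\ne s$ is a sink of $\Gamma_{p-1}$.

\emph{Comparison.} Let $E\to X_m$ be the minimal right almost split map and $K$ its kernel. The image of $\mathrm{Hom}(X_p,E)\to\mathrm{Hom}(X_p,X_m)$ consists of the maps that are not split epimorphisms: all maps if $p\ne m$, and only $0$ if $p=m$, since $\mathrm{End}(X_m)$ is a field. So \eqref{eq:homid} also holds with $(E,K)$ in place of $(E_m,X_{m^-})$. Hence $\hom(X_p,E\oplus X_{m^-})=\hom(X_p,E_m\oplus K)$ for all $p$. The matrix $(\hom(X_p,X_q))_{p,q}$ is triangular with nonzero diagonal, so the multiplicities of all indecomposables agree and $E\oplus X_{m^-}\cong E_m\oplus K$.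

If $X_{m^-}\ne0$, it is not a summand of $E_m$, whose summands have indices $>m^-$. So it is a summand of $K$, which is therefore nonzero and indecomposable. Hence $K\cong X_{m^-}$ and $E\cong E_m$.

Let $X_{m^-}=0$ and suppose that $K\ne0$. Then $E\cong E_m\oplus K$. The component $K\to K$ of the inclusion $K\to E$ is zero or invertible, since $\mathrm{End}(K)$ is a field. If it is invertible, the almost split sequence splits, a contradiction. If it is zero, then $X_m\cong(E_m/K)\oplus K$, so by indecomposability $E_m=K\cong X_m$, a contradiction since the summands of $E_m$ have indices $<m$. So $K=0$, $X_m$ is projective, and $E_m\cong E=\mathrm{rad}\,X_m$.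
\end{proof}

\section{$F$-polynomials and submodules}\label{sec:F}

For a module $X$ put
\[
\mathcal N(X)=\mathrm{conv}\{\dim L:L\subseteq X\},\qquad h_X(\varphi)=\max_{L\subseteq X}\varphi(L),
\]
where $L$ runs over submodules; $h_X$ is the support function of $\mathcal N(X)$. We have $h_{A\oplus B}=h_A+h_B$: for $L\subseteq A\oplus B$, $\varphi(L)=\varphi(L\cap A)+\varphi(\text{image of }L\text{ in }B)$ gives $\le$, and the submodules $L_A\oplus L_B$ give $\ge$.

We show that the Newton polytopes of the $F$-polynomials are the $\mathcal N(X_m)$. Only exponents matter for this, not coefficients, so it is enough to compare support functions: the exchange relation becomes an identity involving a maximum, and the defining properties of almost split sequences give the same identity for $h_X$.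

\begin{lemma}\label{lem:hrec}
$h_{X_m}(\varphi)+h_{X_{m^-}}(\varphi)=\max\big(\varphi(\beta_m),\,h_{E_m}(\varphi)\big)$ for all $\varphi\in V^*$.
\end{lemma}

\begin{proof}
If $X_m$ is projective with radical isomorphic to $E_m$, then $X_{m^-}=0$, and the proper submodules of $X_m$ are the submodules of its radical. Otherwise let $0\to X\to E\to Z\to0$ be the almost split sequence of Lemma~\ref{lem:ass}, with $X=X_{m^-}$, $E=E_m$, $Z=X_m$.

($\ge$) For $L\subseteq E$, $\varphi(L)=\varphi(L\cap X)+\varphi(\text{image in }Z)\le h_X+h_Z$. Also $h_X\ge0$ and $h_Z\ge\varphi(Z)=\varphi(\beta_m)$.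

($\le$) Let $L_X\subseteq X$ and $L_Z\subseteq Z$ be maximizers. If $L_Z\ne Z$, the inclusion $L_Z\to Z$ is not a split epimorphism, so it lifts to an injection $L_Z\to E$ whose image meets $X$ in $0$. The sum of $L_X$ and this image is a submodule of $E$ with dimension vector $\dim L_X+\dim L_Z$. If $L_Z=Z$ and $L_X=0$, the left side is $\varphi(Z)=\varphi(\beta_m)$. If $L_Z=Z$ and $L_X\ne0$, the projection $X\to X/L_X$ is not a split monomorphism, so it extends to an epimorphism $E\to X/L_X$, whose kernel has dimension vector $\dim E-\dim X+\dim L_X=\dim Z+\dim L_X$. In all cases $h_X+h_Z\le\max(\varphi(\beta_m),h_E)$.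
\end{proof}

\begin{proposition}\label{prop:newt}
The $F$-polynomials of the non-initial cluster variables can be labeled $F_1,\dots,F_N$ so that $\mathrm{Newt}(F_m)=\mathcal N(X_m)$.
\end{proposition}

\begin{proof}
\emph{Mutating along the word.} Let $t_0$ be the initial seed and $t_m=\mu_{i_m}(t_{m-1})$. Recall that $\mu_s$ changes the signs of row and column $s$ of the exchange matrix and adds $\mathrm{sgn}(b_{is})\max(b_{is}b_{sj},0)$ to $b_{ij}$ for $i,j\ne s$. The $c$-vectors $c_j$ are the columns of the coefficient part of the extended exchange matrix, written in the basis $\alpha_1,\dots,\alpha_n$, and obey the same rule; at $t_0$, $c_j=\alpha_j$. If $s$ is a sink, then $b_{is}\le0\le b_{sj}$ for all $i,j$, so $\mu_s$ only changes signs in row and column $s$ of the exchange matrix. Hence the exchange matrix at $t_m$ has the same absolute values as $B$, and its quiver is $\Gamma_m$.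

The $c$-vectors at $t_m$ are $c_{j;t_m}=w_m\alpha_j$. Indeed, let this hold at $t_{m-1}$ and put $s=i_m$. Then $c_{s;t_{m-1}}=w_{m-1}\alpha_s=\beta_m$ has nonnegative coordinates. So $c_{s;t_m}=-\beta_m=w_m\alpha_s$, and for $j\ne s$, as $s$ is a sink of $\Gamma_{m-1}$,
\[
c_{j;t_m}=w_{m-1}\alpha_j+|b_{sj}|\beta_m=w_{m-1}(\alpha_j+|b_{sj}|\alpha_s)=w_{m-1}s_s\alpha_j=w_m\alpha_j .
\]

\emph{The recursion.} Let $F_m$ be the $F$-polynomial of the new cluster variable of $t_m$, at position $i_m$. At $t_{m-1}$ the $F$-polynomial at position $i$ is $F_{m^-(i)}$, where we put $F=1$ for absent indices. The recursion of \cite[Prop.~5.1]{FZ4} for a mutation at $s$ is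
\[
F_s'F_s=y^{[c_s]_+}\prod_iF_i^{[b_{is}]_+}+y^{[-c_s]_+}\prod_iF_i^{[-b_{is}]_+},
\]
with $[\,\cdot\,]_+$ the positive part, taken coordinatewise for vectors. Here $c_s=\beta_m$ and $b_{is}\le0$, so
\begin{equation}\label{eq:Frec}
F_mF_{m^-}=y^{\beta_m}+\prod_{i\ne i_m}F_{m^-(i)}^{|b_{i\,i_m}|}.
\end{equation}

\emph{Support functions.} By \eqref{eq:Frec} and induction, each polynomial $F_m$ is a quotient of nonzero polynomials with nonnegative coefficients. For such a quotient $f=p/g$ put $h_f=h_p-h_g$, where $h_p$ is the support function of $\mathrm{Newt}(p)$. Newton polytopes of products add, so $h_f$ is well defined and $h_{ff'}=h_f+h_{f'}$. Nonnegative coefficients do not cancel, so $h_{f+f'}=\max(h_f,h_{f'})$. If $f$ is itself a polynomial, then $\mathrm{Newt}(f)+\mathrm{Newt}(g)=\mathrm{Newt}(p)$, so $h_f$ is the support function of $\mathrm{Newt}(f)$. Therefore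
\[
h_{F_m}(\varphi)+h_{F_{m^-}}(\varphi)=\max\Big(\varphi(\beta_m),\ \sum_{i\ne i_m}|b_{i\,i_m}|\,h_{F_{m^-(i)}}(\varphi)\Big).
\]
By Lemma~\ref{lem:hrec} and additivity, the functions $h_{X_m}$ satisfy the same recursion. By induction $h_{F_m}=h_{X_m}$, that is, $\mathrm{Newt}(F_m)=\mathcal N(X_m)$.

\emph{These are all.} The componentwise largest point of $\mathcal N(X_m)$ is $\beta_m$, so $F_1,\dots,F_N$ are distinct and different from $1$. They belong to $N$ distinct non-initial cluster variables, and it remains to see that there are exactly $N$. Mutations at sinks do not change $A$, and they connect any two orientations of the forest: to reverse a single arrow $j\to i$, delete it and reflect each vertex of the component of $i$ once, sinks first. Each vertex is a sink of the whole quiver at its turn, since the deleted arrow points to $i$; each edge inside the component is reversed twice and $j\to i$ once. So $B$ is mutation equivalent to a bipartite exchange matrix (every vertex a source or a sink) with Cartan companion $A$. Then the cluster variables are in bijection with the $n+N$ almost positive roots \cite[Thm.~1.9]{FZ2}, and $n$ of them are initial.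
\end{proof}

\begin{example}\label{ex:B2}
Let $b_{12}=1$, $b_{21}=-2$, a matrix of type $B_2$. We may take $d_1=2$, $d_2=1$. The quiver is $2\to1$, the word is $1,2,1,2$, and $\beta_1,\dots,\beta_4$ are $\alpha_1$, $\alpha_1+\alpha_2$, $\alpha_1+2\alpha_2$, $\alpha_2$. The recursion \eqref{eq:Frec} reads
\[
F_1=1+y_1,\quad F_2=y_1y_2+F_1,\quad F_3F_1=y_1y_2^2+F_2^2,\quad F_4F_2=y_2+F_3,
\]
so $F_2=1+y_1+y_1y_2$, $F_3=1+y_1+2y_1y_2+y_1y_2^2$ and $F_4=1+y_2$. The module $X_3$ consists of $M_2=\mathbb F_q^2$, $M_1=\mathbb F_{q^2}$ and an $\mathbb F_q$-linear isomorphism $M_2\to M_1$. Its submodules have dimension vectors $0$, $\alpha_1$, $\alpha_1+\alpha_2$ and $\alpha_1+2\alpha_2$, in agreement with $F_3$. There are $q+1$ submodules with dimension vector $\alpha_1+\alpha_2$, while the coefficient in $F_3$ is $2$: indeed only exponents are being compared. The edge of $\mathrm{Newt}(F_3)$ from $\alpha_1$ to $\alpha_1+2\alpha_2$ has edge length $2$, so outside $\Sigma_\gamma$ the function $\ell_{P_\gamma}$ can exceed $1$.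
\end{example}

\section{Stability and shards}\label{sec:stab}

By Section~\ref{sec:F}, wall crossing for $\mathrm{Newt}(F_m)$ is a question about submodules maximizing $\varphi$, and this is what stability controls. A module $M\ne0$ is \emph{$\varphi$-semistable} if $\varphi(M)=0$ and $\varphi(L)\le0$ for all $L\subseteq M$. It is \emph{$\varphi$-stable} if moreover $\varphi(L)<0$ for all $0\ne L\subsetneq M$.

A semistable module has a filtration with stable factors: a minimal nonzero submodule with $\varphi=0$ is stable, and the quotient by it is semistable or zero. If $M$ is stable and $f$ is a nonzero endomorphism, then $\varphi(\mathrm{im}\,f)\le0$ and $\varphi(\mathrm{im}\,f)=-\varphi(\ker f)\ge0$, so $f$ is onto and hence invertible. Thus stable modules are indecomposable, of the form $M_\gamma$ with $\varphi(\gamma)=0$. Put $\Phi_\varphi^+=\{\delta\in\Phi^+:\varphi(\delta)=0\}$ and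
\[
\Theta(\gamma)=\{\varphi\in H_\gamma:M_\gamma\text{ is }\varphi\text{-stable}\}.
\]
This set is given in $H_\gamma$ by the finitely many strict inequalities $\varphi(\dim L)<0$, $0\ne L\subsetneq M_\gamma$. So it is convex and open in $H_\gamma$.

The crucial point is that $\Theta(\gamma)$ avoids the subspaces removed from $H_\gamma$. On such a subspace two other roots vanish of which $\gamma$ is a positive combination, so the following is what we need.

\begin{lemma}\label{lem:basic}
If $M_\gamma$ is $\varphi$-stable, then $\gamma$ is not a nonnegative linear combination of roots in $\Phi_\varphi^+\setminus\{\gamma\}$.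
\end{lemma}

\begin{proof}
The idea is to reflect $M_\gamma$ until it becomes simple, keeping it stable. We prove the lemma for all species of finite type as in Section~\ref{sec:rep}, with any acyclic orientation, any directed order $X_1,\dots,X_N$, any $\varphi$ and any $\gamma=\beta_m=\dim X_m$, by induction on the pair $(n,m)$ in lexicographic order, $n$ being the number of vertices. Let $M=X_m=M_\gamma$.

Suppose first that the support of $\gamma$ is not the whole vertex set. The roots occurring with positive coefficient in a nonnegative combination equal to $\gamma$ are supported on $\mathrm{supp}\,\gamma$. They are positive roots of the root system of the full subquiver on $\mathrm{supp}\,\gamma$, and the submodules of $M_\gamma$ are the same over this subquiver. So the claim follows by induction on $n$, with any directed order for the subquiver.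

Suppose now that $\gamma$ has full support. If $m=1$, then $\gamma=\alpha_{i_1}$, so $n=1$ and $\Phi_\varphi^+\setminus\{\gamma\}=\emptyset$. Let $m\ge2$ and $s=i_1$, a sink. Then $M_s\ne0$ and $M\not\cong S_s$, so $M$ has a submodule isomorphic to $S_s$, it is proper, and stability gives $\varphi(\alpha_s)<0$. Let $M'=\mathcal R_sM$, with dimension vector $s_s\gamma$, and $\varphi'=\varphi\circ s_s$.

\emph{$M'$ is $\varphi'$-stable.} We have $\varphi'(M')=\varphi(\gamma)=0$. Let $0\ne L'\subsetneq M'$. Put $L_j=L_j'$ for $j\ne s$ and $L_s=\mathrm{im}\big(\bigoplus_jL_j\otimes_{k_j}k_{sj}\to M_s\big)$; this is a submodule $L\subseteq M$. Since $L'$ is a submodule of $M'$, the maps $L_s'\otimes_{k_s}k_{sj}\to M_j$ have image in $L_j$, so by the naturality of \eqref{eq:adj}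
\[
L_s'\subseteq M_s'\cap\bigoplus_jL_j\otimes_{k_j}k_{sj}=\ker\Big(\bigoplus_jL_j\otimes_{k_j}k_{sj}\to L_s\Big).
\]
The dimension of this kernel is $\sum_j|b_{sj}|\dim_{k_j}L_j-\dim_{k_s}L_s=(s_s\dim L)_s$. So $\dim L'=s_s\dim L-c\,\alpha_s$ with $c\ge0$. Applying $s_s$ and then $\varphi$ gives
\[
\varphi'(L')=\varphi(L)+c\,\varphi(\alpha_s)\le0 .
\]
Equality forces $c=0$ and $\varphi(L)=0$. Then $L\in\{0,M\}$ and $\dim L'=s_s\dim L\in\{0,\dim M'\}$, which is excluded.

\emph{Conclusion.} Since $\varphi(\alpha_s)\ne0$, the root $\alpha_s$ lies neither in $\Phi_\varphi^+$ nor in $\Phi_{\varphi'}^+$. The reflection $s_s$ permutes $\Phi^+\setminus\{\alpha_s\}$, so it maps $\Phi_\varphi^+$ bijectively onto $\Phi_{\varphi'}^+$. A nonnegative combination of roots in $\Phi_\varphi^+\setminus\{\gamma\}$ equal to $\gamma$ would give one of roots in $\Phi_{\varphi'}^+\setminus\{s_s\gamma\}$ equal to $s_s\gamma$. This contradicts the induction hypothesis: by \eqref{eq:shift}, $M'$ is at position $m-1$ of a directed order for $\sigma_s\Gamma$, which has the same root system.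
\end{proof}

\begin{lemma}\label{lem:wallstable}
For every module $X$, $\mathcal N(X)$ is a deformation. If $\tau\subset H_\gamma$ is a wall with $\ell_{\mathcal N(X)}(\tau)\ne0$, then $\mathrm{relint}\,\tau\subset\Theta(\gamma)$.
\end{lemma}

\begin{proof}
Since $\varphi(L+L')+\varphi(L\cap L')=\varphi(L)+\varphi(L')$, the submodules of $X$ maximizing $\varphi$ are closed under sum and intersection. Let $L_{\min}\subseteq L_{\max}$ be the smallest and the largest. If they differ, $L_{\max}/L_{\min}$ is semistable, so it has stable factors, whose dimension vectors are roots killed by $\varphi$.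

For $\varphi$ in a chamber there are no such roots, so the maximizing submodule is unique. Its dimension vector is locally constant in $\varphi$, because only finitely many dimension vectors compete, and so it is constant on the chamber. Thus $\mathcal N(X)$ is a deformation.

For $\varphi\in\mathrm{relint}\,\tau$ the only positive root killed by $\varphi$ is $\gamma$, so the only possible stable factor is $M_\gamma$. If $\ell_{\mathcal N(X)}(\tau)\ne0$, then $\mathcal N(X)^\varphi$ is a nondegenerate segment, so $L_{\min}\ne L_{\max}$, a stable factor exists, and $M_\gamma$ is $\varphi$-stable.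
\end{proof}

Next come the marked walls. Let $\tau_{\beta_m}\subset H_{\beta_m}$ be the common wall of $w_{m-1}C$ and $w_mC$.

\begin{lemma}\label{lem:dual}
We have $\mathrm{relint}\,\tau_{\beta_m}\subset\Theta(\beta_m)$. Moreover $\ell_{\mathcal N(X_p)}(\tau_{\beta_m})$ is $1$ if $p=m$ and $0$ otherwise.
\end{lemma}

\begin{proof}
Let $\varphi\in\mathrm{relint}\,\tau_{\beta_m}$. By \eqref{eq:signs}, $\varphi(\beta_q)$ is negative, zero or positive according to whether $q<m$, $q=m$ or $q>m$. An indecomposable summand $X_q$ of a submodule $0\ne L\subsetneq X_p$ maps nontrivially to $X_p$, so $q\le p$ by directedness, and $q<p$ by dimension. An indecomposable summand $X_q$ of a quotient $X_p/L$, $L\ne X_p$, receives a nonzero map from $X_p$, so $q\ge p$.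

If $p<m$, then $\varphi(L)<0$ for all $0\ne L\subseteq X_p$, and $0$ is the only maximizer. If $p>m$, then $\varphi(X_p/L)>0$ for all $L\ne X_p$, and $X_p$ is the only maximizer. In both cases $\mathcal N(X_p)^\varphi$ is a point. If $p=m$, then $\varphi(L)<0$ for all $0\ne L\subsetneq X_m$ and $\varphi(X_m)=0$. So $X_m=M_{\beta_m}$ is stable, and $\mathcal N(X_m)^\varphi=[0,\beta_m]$ has edge length $1$.
\end{proof}

\begin{lemma}\label{lem:oneshard}
For every $\gamma\in\Phi^+$ there is a unique shard $\Sigma_\gamma\subset H_\gamma$ with $\Theta(\gamma)\subseteq\Sigma_\gamma^\circ$. It contains $\tau_\gamma$. For every module $X$, $\ell_{\mathcal N(X)}$ vanishes on all walls outside $\bigcup_\delta\Sigma_\delta$.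
\end{lemma}

\begin{proof}
The set $\Theta(\gamma)$ is convex, and it is nonempty by Lemma~\ref{lem:dual}. Let $Y$ be a subspace removed from $H_\gamma$. Then $\gamma$ is non-basic in $\Phi_Y$, the set of roots vanishing on $Y$, so it is a positive combination of the two basic roots of $\Phi_Y$, which are different from $\gamma$ and vanish on $Y$. By Lemma~\ref{lem:basic}, $Y\cap\Theta(\gamma)=\emptyset$. So the connected set $\Theta(\gamma)$ lies in one component of $H_\gamma$ minus the removed subspaces. The closure $\Sigma_\gamma$ of this component contains $\tau_\gamma$ by Lemma~\ref{lem:dual}. If $\tau\subset H_\delta$ is a wall with $\ell_{\mathcal N(X)}(\tau)\ne0$, then $\mathrm{relint}\,\tau\subset\Theta(\delta)$ by Lemma~\ref{lem:wallstable}, so $\tau\subset\Sigma_\delta$.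
\end{proof}

\section{Proof of Theorem~\ref{thm:main}}\label{sec:main}

Put $P_{\beta_m}=\mathrm{Newt}(F_m)=\mathcal N(X_m)$ (Proposition~\ref{prop:newt}), with the shards $\Sigma_\gamma$ of Lemma~\ref{lem:oneshard} and the walls $\tau_\gamma$ of Lemma~\ref{lem:dual}. The $P_\gamma$ are deformations (Lemma~\ref{lem:wallstable}), $\tau_\gamma\subset\Sigma_\gamma$ and condition (i) of Proposition~\ref{prop:criterion} hold by Lemma~\ref{lem:oneshard}, and (ii) is Lemma~\ref{lem:dual}. So $\mathrm{Newt}(F_m)$ is indecomposable and is a shard polytope for $\Sigma_{\beta_m}$. By Proposition~\ref{prop:newt} all non-initial $F$-polynomials are covered.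

It remains to prove \eqref{eq:shard}. We claim that
\begin{equation}\label{eq:closure}
\Sigma_\gamma=\overline{\Theta(\gamma)}=\{\varphi\in H_\gamma:\varphi\le0\text{ on }\mathcal N(M_\gamma)\}.
\end{equation}
By Proposition~\ref{prop:criterion}(a), $\ell_{P_\gamma}=1$ on all walls in $\Sigma_\gamma$, so by Lemma~\ref{lem:wallstable} their relative interiors lie in $\Theta(\gamma)$. Since $\Sigma_\gamma$ is the union of these walls, $\Sigma_\gamma\subseteq\overline{\Theta(\gamma)}$; the other inclusion is Lemma~\ref{lem:oneshard}. As $\Theta(\gamma)$ is nonempty, its closure is obtained by replacing the strict inequalities $\varphi(\dim L)<0$ by weak ones. This proves \eqref{eq:closure}. For $\gamma=\beta_m$ we have $\mathcal N(M_\gamma)=\mathrm{Newt}(F_m)$, the convex hull of the exponents of $F_m$, so \eqref{eq:closure} is \eqref{eq:shard}. \qed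

\section{The congruence and all shard polytopes}

We prove Theorem~\ref{thm:all}, with the notation of the preceding section.

\subsection{Part (1)}

Let all walls of the normal fan of $Q$ lie in $\bigcup_\delta\Sigma_\delta$. They lie in the union of the hyperplanes of $\mathcal H$, so no chamber meets them and $Q$ is a deformation. A wall $\tau$ with $\ell_Q(\tau)>0$ lies in $\bigcup_\delta\Sigma_\delta$, so Proposition~\ref{prop:criterion}(c) applies. If $Q$ is a translate of $\sum_\delta\lambda_\delta P_\delta$, then $\lambda_\delta=\ell_Q(\tau_\delta)$ by condition (ii), so the $\lambda_\delta$ are unique.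

\subsection{Part (2)}

Let $\mathcal E$ be the set of covers of the weak order whose wall does not lie in $\bigcup_\delta\Sigma_\delta$. We show that $\mathcal E$ is the set of covers contracted by a congruence. Two local statements at a codimension-2 cone $\kappa$ are needed; let $X=\mathrm{span}\,\kappa$.

\emph{If a non-basic wall at $\kappa$ lies in some $\Sigma_\delta$, then all four basic walls at $\kappa$ lie in $\bigcup_\epsilon\Sigma_\epsilon$.} Let $\varphi_0\in\mathrm{relint}\,\kappa$; the roots killed by $\varphi_0$ are those of $\Phi_X$. By \eqref{eq:closure}, $\varphi_0\in\Sigma_\delta=\overline{\Theta(\delta)}$, so $M_\delta$ is $\varphi_0$-semistable. By Lemma~\ref{lem:basic} the dimension vectors of its stable factors are basic roots of $\Phi_X$. They sum to $\delta$, which is non-basic, so both basic roots $\epsilon,\epsilon'$ occur and $\varphi_0\in\Theta(\epsilon)\cap\Theta(\epsilon')$. Since $\Theta(\epsilon)$ is open in $H_\epsilon$, it meets the relative interiors of both walls at $\kappa$ in $H_\epsilon$. As $\Theta(\epsilon)\subseteq\Sigma_\epsilon$, these walls lie in $\Sigma_\epsilon$ by Lemma~\ref{lem:walls}(a). The same holds for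 $\epsilon'$.

\emph{The two walls at $\kappa$ in a basic hyperplane $H$ lie in the same shard.} If a codimension-2 intersection $Y$ of hyperplanes meets $\mathrm{relint}\,\kappa$, then the roots vanishing on $Y$ lie in $\Phi_X$, so $Y=X$. As $H$ is basic in $\mathcal H_X$, $X$ is not removed from $H$. So $\mathrm{relint}\,\kappa$ and the relative interiors of both walls lie in one component.

Consequently, in every polygon $[u,t]$: if a bottom or top cover is in $\mathcal E$, then so are all side covers (those across non-basic walls) and the opposite cover, that is, the top or bottom cover across the same hyperplane. The cover opposite to $u\lessdot a_1$ is $c_2\lessdot t$. In particular: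
\begin{itemize}
\item[(P)] if $u\lessdot a_1$ is in $\mathcal E$, then all covers of the chain from $a_2$ to $t$ are in $\mathcal E$; and dually.
\end{itemize}

\begin{lemma}\label{lem:chain}
Let $x\lessdot y$ be in $\mathcal E$ and $z\ge x$. Then there is a saturated chain from $z$ to $z\vee y$ with all covers in $\mathcal E$. The dual statement also holds.
\end{lemma}

\begin{proof}
The setting is self-dual by (P), so we prove the first statement, by downward induction on $x$. If $z\ge y$, the chain is trivial; if $z=x$, it is $x\lessdot y$. Otherwise choose $a$ with $x\lessdot a\le z$. Then $a\ne y$, and $[x,a\vee y]$ is a polygon. By (P) all covers of its chain $a=b_0\lessdot b_1\lessdot\dots\lessdot b_p=a\vee y$ are in $\mathcal E$. By induction, applied to $b_i\lessdot b_{i+1}$ with $b_i>x$ and to $z\vee b_i\ge b_i$, there is a saturated chain in $\mathcal E$ from $z\vee b_i$ to $z\vee b_{i+1}$. Concatenating these gives a chain from $z\vee b_0=z$ to $z\vee b_p=z\vee y$.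
\end{proof}

For a cover $x\lessdot y$ in $\mathcal E$ and any $z$, Lemma~\ref{lem:chain} applied to $x\vee z\ge x$ gives a chain in $\mathcal E$ from $x\vee z$ to $y\vee z$; dually there is one from $x\wedge z$ to $y\wedge z$. So the relation $\equiv$ of being connected by a path of covers in $\mathcal E$, traversed in either direction, is a lattice congruence.

It contracts no further covers. Let $x\lessdot y$ and $x\equiv y$, and take a path in $\mathcal E$ from $x$ to $y$. Apply $\,\cdot\vee x$: each cover of the path is replaced by a chain in $\mathcal E$, and we get a path in $\mathcal E$ from $x$ to $y$ all of whose elements are $\ge x$. Apply $\,\cdot\wedge y$: each cover $p\lessdot q$ of the new path is replaced by a chain in $\mathcal E$ inside $[p\wedge y,q\wedge y]\subseteq[x,y]=\{x,y\}$. The result is a path in $\mathcal E$ from $x$ to $y$ inside $\{x,y\}$, so $x\lessdot y$ is in $\mathcal E$.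

By Lemma~\ref{lem:walls}, a shard is uncontracted by $\equiv$ if and only if the covers across its walls are not in $\mathcal E$, that is, if and only if it is one of the $\Sigma_\delta$.

\subsection{Part (3)}

Let $Q$ be a shard polytope for $\Sigma_\gamma$. The congruence of part (2) does not contract $\Sigma_\gamma$, so the shards forced by $\Sigma_\gamma$ are among the $\Sigma_\delta$. Hence part (1) applies, and $Q$ is a translate of $\sum_\delta\lambda_\delta P_\delta$ with $\lambda_\delta=\ell_Q(\tau_\delta)$. If $\lambda_\delta>0$, then $\tau_\delta$ lies in a shard forced by $\Sigma_\gamma$; the only shard containing $\tau_\delta$ is $\Sigma_\delta$, so $\Sigma_\delta$ is forced by $\Sigma_\gamma$. The walls of the normal fan of $Q$ cover $\Sigma_\gamma\supset\tau_\gamma$, so $\lambda_\gamma>0$.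

Conversely, consider such a sum. The union of the walls of its normal fan is the union of those of the $P_\delta$ with $\lambda_\delta>0$. It contains $\Sigma_\gamma$ since $\lambda_\gamma>0$. By Proposition~\ref{prop:criterion}(a) and transitivity of forcing it lies in the union of the shards forced by $\Sigma_\gamma$. So every such sum, and every translate of it, is a shard polytope for $\Sigma_\gamma$.

Finally, $P_\gamma$ is an indecomposable shard polytope for $\Sigma_\gamma$ by Theorem~\ref{thm:main}. If $Q$ is any indecomposable shard polytope for $\Sigma_\gamma$, its summand $\lambda_\gamma P_\gamma$ is a translate of a multiple of $Q$. The multiple is positive, since $\lambda_\gamma>0$ and $P_\gamma$ is not a point. So $Q$ is a translate of a positive multiple of $P_\gamma$. \qed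

\begin{thebibliography}{9}

\bibitem{DR}
V.~Dlab and C.~M.~Ringel, \emph{Indecomposable representations of graphs and algebras}, Mem. AMS 173, 1976.

\bibitem{FZ2}
Fomin and Zelevinsky, \emph{Cluster algebras II}.

\bibitem{FZ4}
Fomin and Zelevinsky, \emph{Cluster algebras IV}.

\bibitem{SP}
\emph{Shard Polytopies},
\texttt{http://www.lix.polytechnique.fr/\textasciitilde pilaud/documents/publications/}\\
\texttt{PadrolPilaudRitter\_shardPolytopes.pdf}.

\end{thebibliography}

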